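# Finite relatedness of full transformation monoids and symmetric inverse semigroups

## Three relations that capture the meet operation

Take the set $\{0,1\}$ with the multiplication $\wedge$ (meet). A word in the letters $x_1,\dots,x_k$ evaluates to the meet of the letters that occur in it, so the $k$-ary operations that come from words are exactly the operations $\bigwedge_{i\in I}x_i$ with $\emptyset\ne I\subseteq\{1,\dots,k\}$. Somebody hands us the table of an operation $f:\{0,1\}^k\to\{0,1\}$. How can we recognize whether it comes from a word?

Start with $k=2$. There are $16$ operations, and three come from words: $x_1$, $x_2$ and $x_1\wedge x_2$. The conditions $f(0,0)=0$ and $f(1,1)=1$ leave four candidates, one for each choice of $(f(0,1),f(1,0))$. The choice $(0,0)$ is $x_1\wedge x_2$, the choice $(0,1)$ is $x_1$, the choice $(1,0)$ is $x_2$, and $(1,1)$ is the maximum. The maximum is ruled out by the condition $f(a\wedge b)=f(a)\wedge f(b)$: for $a=(0,1)$ and $b=(1,0)$ the left side is $f(0,0)=0$ and the right side is $1\wedge1=1$.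

The same three conditions work in every arity. Suppose that $f(0,\dots,0)=0$, that $f(1,\dots,1)=1$, and that $f(a\wedge b)=f(a)\wedge f(b)$ for all $a,b\in\{0,1\}^k$. The last condition makes $f$ monotone, so $f^{-1}(1)$ is an up-set, and it is closed under $\wedge$. It contains $(1,\dots,1)$. Hence the meet of all its elements belongs to it, and $f^{-1}(1)$ consists of all tuples above this meet. The meet is the characteristic tuple of some set $I$, and $I\ne\emptyset$ because $f(0,\dots,0)=0$. So $f(x)=1$ iff $x_i=1$ for all $i\in I$, that is, $f=\bigwedge_{i\in I}x_i$.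

Each of the three conditions says that $f$ respects a fixed relation. An operation $f:A^k\to A$ *preserves* a relation $\rho\subseteq A^m$ if $r_1,\dots,r_k\in\rho$ implies $f(r_1,\dots,r_k)\in\rho$, where $f$ is applied coordinate by coordinate. Our conditions are the preservation of $\{0\}$, of $\{1\}$, and of the graph $\{(a,b,a\wedge b)\}$. Conversely every word preserves these three relations. So three relations, of arities $1,1,3$, recognize the word operations of all arities at once.

The semigroup $\{0,1\}$ is the semigroup of all partial injective maps on a one-point set, with $0$ the empty map. What happens for partial injective maps on two points, or on $n$ points, or for all maps on $n$ points? Is there still a finite list of relations?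

## Clones, conventions, and the two theorems

**Definition.** Let $A$ be a finite set. A *clone* on $A$ is a set of finitary operations on $A$ that contains all projections and is closed under composition. A clone $\mathcal C$ is *determined by* a set $R$ of finitary relations on $A$ if $\mathcal C$ consists exactly of the operations that preserve every relation in $R$. A finite algebra $\mathbf A$ is *finitely related* (f.r.) if its clone $\mathrm{Clo}(\mathbf A)$ of term operations is determined by a finite set of finitary relations. We write $\mathrm{Clo}^{(k)}(\mathbf A)$ for the $k$-ary members.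

For a semigroup $S$, with multiplication as the only operation, a term is a word in $x_1,\dots,x_k$, and $\mathrm{Clo}(S)$ consists of the operations $a\mapsto w(a)$ obtained by evaluating words. "Word" means nonempty word unless we say "possibly empty". We say "$f$ is a term" for "$f$ is a term operation". The example above says that the two-element semilattice is f.r.

The problem we discuss is posed in the research article with doi:10.1007/s00233-012-9455-6, which records the following facts as background: an operation on a finite algebra $\mathbf A$ that preserves all subuniverses of $\mathbf A^m$ for every $m$ is a term operation; all finite groups are f.r.; the 6-element Brandt monoid $\mathbf B_2^1$ is not. The first fact says that infinitely many relations always suffice, so the only issue is finiteness.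

Let $T_n$ be the *full transformation monoid*, all maps $\{1,\dots,n\}\to\{1,\dots,n\}$ under composition, and let $I_n$ be the *symmetric inverse semigroup*, all partial injective maps on $\{1,\dots,n\}$ under composition.

**Theorem 1.** $T_n$ is finitely related if and only if $n\le2$.

**Theorem 2.** $I_n$ is finitely related if and only if $n\le1$.

Maps act on the right, and products are read from left to right: $p\,st=(ps)t$. The other convention gives the opposite semigroup, which has the same clone (reverse all words). For $n=0$, if one admits it, both semigroups have one element. On a one-element set every operation is a term operation, so the empty list of relations works; this also settles $T_1$. The semigroup $I_1$ was our opening example. It remains to prove that $T_2$ is f.r., and that $I_n$ $(n\ge2)$ and $T_n$ $(n\ge3)$ are not.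

## A criterion by identifying variables

**Definition.** Let $f:A^k\to A$ and $i\ne j$. The *minor* of $f$ at $\{i,j\}$ is the operation obtained by identifying the $i$th and the $j$th variable. It belongs to a clone $\mathcal C$ iff some $V\in\mathcal C$ satisfies $f(a)=V(a)$ for all $a\in A^k$ with $a_i=a_j$.

For example, the maximum $x_1\vee x_2$ on $\{0,1\}$ has a single minor, $x\vee x=x$, which is a term of the semilattice $(\{0,1\},\wedge)$, although the maximum is not a term. Operations of this kind are harmless if they occur only in small arities. They are fatal if they occur in arbitrarily large ones.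

**Lemma 3.** Let $\mathcal C$ be a clone on a finite set $A$.
(a) If $\mathcal C$ is determined by finitely many finitary relations, then there is $K$ such that for all $k>K$ every $f:A^k\to A$ all of whose minors belong to $\mathcal C$ belongs to $\mathcal C$.
(b) If $K\ge1$ is such that this holds for all $k>K$, then $\mathcal C$ is the set of all operations that preserve the single relation $\rho=\mathcal C^{(K)}\subseteq A^{A^K}$.

*Proof.* (a) Let $R$ be a finite set of relations that determines $\mathcal C$, and let $K$ be the maximum of the numbers $|\rho|$, $\rho\in R$ (and $K=0$ if $R=\emptyset$). Let $k>K$, let all minors of $f$ lie in $\mathcal C$, and let $r_1,\dots,r_k\in\rho\in R$. Then $r_i=r_j$ for some $i\ne j$, so in every coordinate the argument of $f$ has equal $i$th and $j$th entries. With $V\in\mathcal C$ as in the definition of the minor, $f(r_1,\dots,r_k)=V(r_1,\dots,r_k)\in\rho$. So $f$ preserves all of $R$, and $f\in\mathcal C$.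

(b) Members of $\mathcal C$ preserve $\rho$, because $\mathcal C$ is closed under composition. Let $f$ be $k$-ary and preserve $\rho$. If $k\le K$, apply $f$ to the projections $\pi_1,\dots,\pi_k\in\rho$: the operation $h(x_1,\dots,x_K)=f(x_1,\dots,x_k)$ is in $\mathcal C$, hence so is $f$ (put $x_l=x_k$ for $l>k$). If $k>K$, all minors of $f$, viewed as $(k-1)$-ary operations, preserve $\rho$. By induction on $k$ they belong to $\mathcal C$, hence so does $f$. $\square$

So the plan is fixed. For a positive answer we show that for large arity an operation with term minors is a term. For a negative answer we exhibit, in arbitrarily large arity, an operation that is not a term but whose minors all are.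

## Words over $T_2$ and their parities

Write $T_2=\{1,\sigma,c_1,c_2\}$, where $\sigma$ is the transposition and $c_i$ is the constant map with value $i$. Then $\sigma^2=1$, $sc_i=c_i$ for all $s$, and $c_i\sigma=c_{3-i}$.

**Definition.** Let $w$ be a possibly empty word in $x_1,\dots,x_k$. The *data* of $w$ are the following: its content $C(w)$, the set of indices of the letters that occur; the linear order $<_w$ on $C(w)$, where $i<_wj$ means that the last $x_i$ stands before the last $x_j$; the parities $P_i(w)\in\mathbb Z_2$ of the number of letters $x_i$; and, for $i\in C(w)$ and $j\ne i$, the parity $n_{ij}(w)\in\mathbb Z_2$ of the number of letters $x_j$ after the last $x_i$.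

For $w=x_1x_2x_1x_3$ we have $2<_w1<_w3$, $P_1=0$, $P_2=P_3=1$, $n_{21}=n_{23}=n_{13}=1$, and the other $n_{ij}$ are $0$. At $(\sigma,c_1,1)$ the value is $\sigma c_1\sigma=c_2$.

**Proposition 4.** If $k\ge5$, every $f:T_2^k\to T_2$ all of whose minors are terms is a term. Hence $\mathrm{Clo}(T_2)$ is the set of all operations that preserve the single relation $\mathrm{Clo}^{(4)}(T_2)$, of arity $4^4$, and $T_2$ is f.r.

*Proof.* The second sentence follows from the first by Lemma 3(b) with $K=4$.

**Step 1: the data determine the operation of $w$.** This lets us compare words by their data. If no $a_i$ with $i\in C(w)$ is constant, all these values are $1$ or $\sigma$, and $w(a)=\sigma^{\sum_{a_j=\sigma}P_j}$. Otherwise let $i$ be the $<_w$-largest element of $C(w)$ with $a_i$ constant. The last $x_i$ is the last constant factor, everything before it is absorbed, and $w(a)=a_i\sigma^{\sum_{a_j=\sigma}n_{ij}}$.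

**Step 2: the data can be read off from the values at tuples with at most two entries $\ne1$.** This lets us define data for an unknown operation. With $c_1$ at position $i$ and $1$ elsewhere the value is $c_1$ if $i\in C$, and $1$ otherwise. With $\sigma$ at $i$ and $1$ elsewhere the value is $\sigma^{P_i}$. With $c_1$ at $i$ and $c_2$ at $j$, where $i,j\in C$, the value is $c_2$ iff $i<_wj$. With $c_1$ at $i\in C$ and $\sigma$ at $j$ the value is $c_1\sigma^{n_{ij}}$.

**Step 3: all consistent data occur.** This produces the word we look for. Let a set $C$ with a linear order $i_1<\dots<i_m$ be given, together with arbitrary parities $P_{i_j}$ and $n_{i_ri_j}$ for $r<j$, all other parities being $0$. We claim that these are the data of a possibly empty word. Take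
$$w=B_1x_{i_1}B_2x_{i_2}\cdots B_mx_{i_m},$$
where $B_r$ contains $x_{i_j}$ exactly $\beta_{r,j}\in\{0,1\}$ times for $j\ge r$, and no other letters. The last $x_{i_r}$ is the displayed one after $B_r$, since later blocks contain only letters $x_{i_j}$ with $j>r$. So the order is right, and in $\mathbb Z_2$
$$n_{i_ri_j}=1+\sum_{r<s\le j}\beta_{s,j}\quad(r<j),\qquad P_{i_j}=1+\sum_{s\le j}\beta_{s,j}.$$
For fixed $j$ the equations for $r=j-1,j-2,\dots,1$ and the equation for $P_{i_j}$ determine $\beta_{j,j},\beta_{j-1,j},\dots,\beta_{1,j}$ one after the other.

**Step 4: a candidate word for $f$.** Let $k\ge5$ and let all minors of $f$ be terms. For $T\subseteq\{1,\dots,k\}$ with $|T|\le3$ choose $p\ne q$ outside $T$. The minor at $\{p,q\}$ is a term. So on tuples that are $1$ outside $T$, $f$ is given by a possibly empty word $w_T$ in the letters $x_l$, $l\in T$ (delete the other letters). Read data of $f$ off its values as in Step 2. On $T$ they are the data of $w_T$. Hence the data of $f$ are consistent: the relation $<$ is a linear order on $C$; $P_j=0$ and $n_{ij}=0$ for $j\notin C$; and $n_{ij}=0$ for $j<i$. Indeed each of these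 conditions involves at most three indices. By Step 3 there is a possibly empty word $w$ with the data of $f$.

If $a$ is $1$ outside $T$ with $|T|\le3$, then $w$ with the letters outside $T$ deleted has the same data as $w_T$, so $f(a)=w(a)$ by Step 1. Thus $f$ and $w$ agree at all tuples with at most three entries $\ne1$.

**Step 5: $f=w$ everywhere.** Let $a\in T_2^k$. As $k\ge5>|T_2|$, there are $i\ne j$ with $a_i=a_j$. Let the minor of $f$ at $\{i,j\}$ be given by a word $w'$ not containing $x_j$, and let $w''$ be $w$ with $x_j$ replaced by $x_i$. The data of $w'$ and $w''$ are read off from tuples in which at most two of the remaining $k-1$ variables are $\ne1$, that is, from values of $f$ and of $w$ at $k$-tuples with at most three entries $\ne1$. These agree by Step 4. So $w'$ and $w''$ have the same data, and $f(a)=w'(a)=w''(a)=w(a)$. Since $w'$ is nonempty, its content is nonempty, so $w''$ and hence $w$ is nonempty. So $f$ is a term. $\square$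

A consequence, by induction on the arity: an operation on $T_2$ is a term operation iff all operations obtained from it by identifying variables down to at most four variables are term operations. Indeed, if $f$ of arity $k\ge5$ has this property, so do its minors. By induction they are terms, and then $f$ is a term by Proposition 4.

## Reading rules around a cycle: the symmetric inverse semigroups

Step 4 glued the words of the minors into one word because the consistency of the data is a matter of three indices at a time. This hints at how gluing may fail: a demand on words that can be met on every proper set of indices, but not on all of them. Demands arranged around a cycle have this property. We now prove the following.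

**Theorem 5.** Let $n\ge2$, and let $S$ be a subsemigroup of $I_n$ that contains $1$, an $n$-cycle, and the identity map on the complement of one point. Then $S$ is not finitely related. In particular $I_n$ is not.

Relabel the points by $\Omega=\mathbb Z_n$ so that the cycle is $\sigma:i\mapsto i+1$ and the omitted point is $0$. Let $\iota$ be the identity map on $\Omega\setminus\{0\}$. Put $N=n!$.

**Partial identities.** For a partial injection $s$ of $\Omega$, *$s^N$ is the identity on the set of points $p$ with $ps^j$ defined for all $j\ge1$, and is undefined elsewhere.* If all $ps^j$ are defined, two of them coincide, and by injectivity $p$ lies on a cycle, whose length is at most $n$ and so divides $N$. If some $ps^j$ is undefined, take the least such $j\ge1$. Then $p,ps,\dots,ps^{j-1}$ are distinct (a repetition would put $p$ on a cycle), so $j\le n\le N$ and $ps^N$ is undefined.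

Let $k\ge4$, with variables $x_s$, $s\in\mathbb Z_k$. Consider the tuples
$$\alpha_s:\quad x_{s-1}\mapsto\sigma,\quad x_s\mapsto\iota,\quad\text{all other }x_t\mapsto1 .\tag{1}$$
A word whose first letter is $x_s$ is undefined at the point $0$ when evaluated at $\alpha_s$. To stay defined at $0$ under $\alpha_s$, a word must read $x_{s-1}$ before $x_s$. No word does this for all $s$, since every word has a first letter. So *an operation $f$ such that $f(\alpha_s)$ is defined at $0$ for every $s$ is not a term.* Can such an $f$ have term minors?

**A first attempt.** If $x_i$ and $x_j$ are identified, no demand $\alpha_s$ with $s\in\{i,i+1,j,j+1\}$ is tested any more, because $\sigma$ and $\iota$ occur only once in $\alpha_s$. The cycle is cut, and we may start reading at $i$. Let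
$$V_i=x_ix_{i+1}\cdots x_{i-1}\;x_{i-1}^{N-1}\cdots x_{i+1}^{N-1}x_i^{N-1}.$$
At $\alpha_s$ with $s\ne i$ the point $0$ travels to $1$ under $x_{s-1}$, is fixed by $x_s$, and is brought back at the end because $\sigma^{N-1}=\sigma^{-1}$. So the word $V_i$ behaves well on the minor at $\{i,j\}$. Now try to define $f(a)=V_i(a)$ whenever $a_i=a_j$ and $0\le i<j\le k-1$. The attempt stops at a tuple with two pairs of equal entries. Take $\sigma$ at positions $0$ and $3$, $\iota$ at positions $1$ and $2$, and $1$ elsewhere. The pair $\{0,3\}$ prescribes $V_0(a)$, which is defined at the point $0$ (namely $0\mapsto1\mapsto1\mapsto1\mapsto2$, and then back). The pair $\{1,2\}$ prescribes $V_1(a)$, which begins with $\iota$ and is undefined at $0$. Distinct minors must agree where they overlap, and a single chosen word has no reason to.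

**The remedy.** Replace one chosen word by *all* words that obey the demands still in force, and keep the points at which all of them are defined. One detail is visible in (1): after $n$ letters $x_{s-1}$ the point is back at $0$. So the rule must be "read $x_s$ only when the number of earlier $x_{s-1}$ is nonzero modulo $n$".

**Definition.** A partition $\theta$ of $\mathbb Z_k$ is *nontrivial* if some class has at least two elements. For nontrivial $\theta$ let
$$E_\theta=\{s\in\mathbb Z_k:\{s\}\text{ and }\{s+1\}\text{ are classes of }\theta\}.$$
Let $K_\theta$ be the set of possibly empty words $w$ over the alphabet of $\theta$-classes such that, whenever a letter $\{s+1\}$ with $s\in E_\theta$ occurs in $w$, the number of earlier occurrences of $\{s\}$ is $\not\equiv0\pmod n$. For $a\in S^{\mathbb Z_k}$ constant on $\theta$-classes write $a_c$ for the value on the class $c$, evaluate words accordingly, and put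
$$Q_\theta(a)=\{p\in\Omega:\ p\,w(a)\text{ is defined for all }w\in K_\theta\}.$$

For $k=6$ and $\theta$ with the only nontrivial class $\{0,3\}$ we get $E_\theta=\{1,4\}$. The letter $\{2\}$ may be read only when the number of letters $\{1\}$ so far is nonzero mod $n$, similarly $\{5\}$ with $\{4\}$, and the letters $\{0,3\},\{1\},\{4\}$ are free.

The set $K_\theta$ is prefix-closed. Since $\theta$ is nontrivial, $E_\theta\ne\mathbb Z_k$, so the arrows $s\to s+1$, $s\in E_\theta$, form directed paths and no cycle. This will allow recursion along the paths.

**Lemma 6.** There is a word $\tau_\theta$ over the $\theta$-classes with $\tau_\theta(a)=\mathrm{id}_{Q_\theta(a)}$ for all $a$ constant on $\theta$-classes.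

*Proof.* Let $K^0$ be the set of nonempty $w\in K_\theta$ in which the number of letters $\{s\}$ is $\equiv0\pmod n$ for each $s\in E_\theta$. It is closed under concatenation, and it contains the one-letter word $c$ for every class $c$ with $|c|\ge2$, so it is nonempty.

*Every nonempty $w=c_1\cdots c_l\in K_\theta$ is a prefix of a word in $K^0$*, namely of $c_1\cdots c_l\,c_l^{\,n-1}\cdots c_1^{\,n-1}$. Whether a letter may be read depends only on a count mod $n$ which is not changed by reading this letter. Just before the block $c_r^{\,n-1}$ the counts mod $n$ are those after $c_1\cdots c_r$. Since $c_r$ could be read after $c_1\cdots c_{r-1}$, the whole block can be read, and after it the counts are those after $c_1\cdots c_{r-1}$. At the end all counts are $0$.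

Hence $Q_\theta(a)=\bigcap_{w\in K^0}\mathrm{dom}\,w(a)$. As $w\in K^0$ implies $w^N\in K^0$, and $\mathrm{dom}\,w(a)^N\subseteq\mathrm{dom}\,w(a)$, this equals $\bigcap_{w\in K^0}\mathrm{dom}\,w(a)^N$, and each $w(a)^N$ is a partial identity. Only finitely many functions $a\mapsto w(a)^N$ occur. Let $\tau_\theta$ be the product of words $w^N$, $w\in K^0$, that represent all of them. A product of partial identities is the identity on the intersection of the domains. $\square$

The next lemma is what makes the minors agree.

**Lemma 7.** Let $\theta$ be nontrivial, let $\eta$ be obtained from $\theta$ by merging two classes $C,D$, and let $a$ be constant on $\eta$-classes. Then $Q_\theta(a)=Q_\eta(a)$.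

*Proof.* **Step 1: the inclusion $Q_\eta(a)\subseteq Q_\theta(a)$.** Singleton classes of $\eta$ are singleton classes of $\theta$, so $E_\eta\subseteq E_\theta$: merging only removes rules. If $w\in K_\theta$, replace each letter by the $\eta$-class containing it. The letters $\{s\},\{s+1\}$ with $s\in E_\eta$ arise only from themselves, so the image lies in $K_\eta$, and it has the same value at $a$. The inclusion follows.

For the other inclusion fix $p\in Q_\theta(a)$. We must show that words obeying only the fewer rules of $\eta$ are still defined at $p$.

**Step 2: states.** We record where we are and which letters may be read. For $w\in K_\theta$ let $\kappa(w)\in\mathbb Z_n^{E_\theta}$ be the vector of the numbers of letters $\{s\}$ in $w$ mod $n$, and let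
$$\Lambda=\{(p\,w(a),\kappa(w)):w\in K_\theta\},$$
a finite set. A $\theta$-class $c$ is *permitted* at $\kappa$ unless $c=\{s+1\}$ with $s\in E_\theta$ and $\kappa_s=0$. Put $[c]=e_s$ (unit vector) if $c=\{s\}$ with $s\in E_\theta$, and $[c]=0$ otherwise; write $[s]$ for $[\{s\}]$. Let $\Lambda_c$ be the set of $(r,\kappa)\in\Lambda$ with $c$ permitted at $\kappa$. Then
$$f_c:(r,\kappa)\mapsto(ra_c,\kappa+[c])$$
is a well-defined map $\Lambda_c\to\Lambda_c$. Indeed, if $(r,\kappa)$ comes from $w$, then $wc\in K_\theta$, so $ra_c$ is defined because $p\in Q_\theta(a)$; and reading $c$ does not change the coordinate that decides whether $c$ is permitted. The map is injective because $a_c$ is. So $f_c$ is a permutation of $\Lambda_c$. If $c=\{s\}$ and $s-1\in E_\theta$, it preserves the coordinate $\kappa_{s-1}$.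

**Step 3: virtual letters.** When $\{s\}$ is not permitted, we can read $\{s-1\}$ first, then $\{s\}$, and then undo $\{s-1\}$. We make this precise, recursively along the paths. For a singleton class $\{s\}$ define partial injections
$$h_{s,\kappa}=b\,a_s\,b^{-1},\qquad b=\begin{cases}1&\text{if }s-1\notin E_\theta\text{ or }\kappa_{s-1}\ne0,\\ h_{s-1,\kappa}&\text{if }s-1\in E_\theta\text{ and }\kappa_{s-1}=0.\end{cases}$$
So $h_{s,\kappa}=a_s$ in the first case, and $h_{s,\kappa}$ depends only on coordinates $\kappa_u$ with $u$ strictly before $s$ in its path.

*Claim: $g_s:(r,\kappa)\mapsto(rh_{s,\kappa},\kappa+[s])$ is a well-defined permutation of $\Lambda$.* If $s-1\notin E_\theta$, then $\Lambda_{\{s\}}=\Lambda$ and $g_s=f_{\{s\}}$. Otherwise assume the claim for $s-1$. On $\{\kappa_{s-1}\ne0\}=\Lambda_{\{s\}}$ we have $g_s=f_{\{s\}}$, a permutation of this set. Since $s-1\in E_\theta$, the permutation $g_{s-1}$ of $\Lambda$ increases $\kappa_{s-1}$ by $1$, so it restricts to a bijection from $\{\kappa_{s-1}=0\}$ onto $\{\kappa_{s-1}=1\}$; here $1\ne0$ in $\mathbb Z_n$ as $n\ge2$. Since $f_{\{s\}}$ permutes $\{\kappa_{s-1}=1\}$,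 "first $g_{s-1}$, then $f_{\{s\}}$, then $g_{s-1}^{-1}$" is a permutation of $\{\kappa_{s-1}=0\}$. With $b=h_{s-1,\kappa}$ it takes $(r,\kappa)$ through
$$(rb,\ \kappa+e_{s-1})\quad\text{and}\quad(rba_s,\ \kappa+e_{s-1}+[s])$$
to the state $(r',\kappa+[s])$ with $r'h_{s-1,\kappa+[s]}=rba_s$. Since $h_{s-1,\kappa+[s]}=h_{s-1,\kappa}=b$, we get $r'=rba_sb^{-1}=rh_{s,\kappa}$. So this permutation is $g_s$ on $\{\kappa_{s-1}=0\}$, and the claim is proved.

**Step 4: two facts about cycles.** They tell us what happens when we repeat a virtual letter. Let $(r,\kappa)\in\Lambda$ and $h=h_{s,\kappa}=ba_sb^{-1}$. Since $h_{s,\kappa+j[s]}=h$,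
$$g_s^j(r,\kappa)=(rh^j,\kappa+j[s])\qquad(j\ge0).\tag{2}$$
So all $rh^j$ are defined, and $r$ lies on an $h$-cycle, of length $\ell\le n$ say.

(D1) *If $\ell=n$, then $a_s$ is an $n$-cycle on $\Omega$.* Then $h$ is total, so the partial injection $b$ is total, hence a permutation, and $a_s$ is conjugate to the $n$-cycle $h$.

(D2) *If $a_s$ is an $n$-cycle, then $\{rh^j:j\ge0\}=\Omega$.* By induction $rh^jb=(rb)a_s^{\,j}$ for all $j$: indeed $rh^{j+1}b=(rh^jb)a_sb^{-1}b=(rb)a_s^{\,j+1}$. So all points $(rb)a_s^{\,j}$, that is, all points of $\Omega$, lie in the image of $b$. Hence $b$ is a permutation and $h$ is an $n$-cycle.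

**Step 5: the main claim.** *Let $(r,\kappa)\in\Lambda$, and let $c$ be an $\eta$-class permitted with respect to $\eta$ at $\kappa|_{E_\eta}$. Then there are $(r,\tilde\kappa)\in\Lambda$ with $\tilde\kappa|_{E_\eta}=\kappa|_{E_\eta}$ and a $\theta$-class $c'\subseteq c$ permitted at $\tilde\kappa$.* In words: without moving the point and without touching the counts that $\eta$ sees, we reach a state where $c$ can be read under the rules of $\theta$.

*Case $c\ne C\cup D$.* Then $c$ is a $\theta$-class. If it is permitted at $\kappa$, take $\tilde\kappa=\kappa$. Otherwise $c=\{s+1\}$, $s\in E_\theta$, $\kappa_s=0$. As $c$ is permitted for $\eta$, $s\notin E_\eta$. Since $\{s+1\}$ is an $\eta$-class, $\{s\}$ is not, so $\{s\}$ is one of $C,D$; say $C=\{s\}$. Let $\ell$ be the length of the $h_{s,\kappa}$-cycle of $r$. If $\ell<n$, then $g_s^\ell(r,\kappa)=(r,\kappa+\ell e_s)$ is as required, since $\ell\not\equiv0\pmod n$ and $s\notin E_\eta$. If $\ell=n$, then $a_s=a_D$ is an $n$-cycle by (D1). Let $\mu=g_s(r,\kappa)$; its second component is $\kappa+e_s$. If $|D|\ge2$, then $D$ is always permitted and $[D]=0$, so some power of $f_D$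 maps $\mu$ to $(r,\kappa+e_s)$. If $D=\{q\}$, then by (D2) and (2) some power $g_q^j$ maps $\mu$ to $(r,\kappa+e_s+j[q])$; here $q\ne s$, and $q\notin E_\eta$ because $\{q\}$ is not an $\eta$-class. In both cases the coordinate $s$ is $1\ne0$, so $c'=c$ is permitted, and nothing changed on $E_\eta$.

*Case $c=C\cup D$.* If $C$ or $D$ is permitted at $\kappa$, we are done. Otherwise $C=\{s+1\}$, $D=\{u+1\}$ with $s\ne u$ in $E_\theta$ and $\kappa_s=\kappa_u=0$; and $s,u\notin E_\eta$ because $\{s+1\},\{u+1\}$ are not $\eta$-classes. If the length $\ell$ of the $h_{s,\kappa}$-cycle of $r$ is $<n$, take $\tilde\kappa=\kappa+\ell e_s$ and $c'=C$. Similarly for $u$, with $c'=D$. Otherwise $a_s$ and $a_u$ are $n$-cycles by (D1). Then by (D2) some $g_u^j$ maps $g_s(r,\kappa)$ to $(r,\kappa+e_s+je_u)$, and $C$ is permitted there.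

**Step 6: the inclusion $Q_\theta(a)\subseteq Q_\eta(a)$.** Let $(r,\kappa)$, $c$, $\tilde\kappa$, $c'$ be as in Step 5. Then $f_{c'}(r,\tilde\kappa)=(ra_c,\tilde\kappa+[c'])\in\Lambda$. Its second component restricted to $E_\eta$ is $\kappa|_{E_\eta}$ updated by reading $c$ under $\eta$: if $c=\{s\}$ with $s\in E_\eta$, then $c'=\{s\}$ and $[c']=e_s$; and if $[c']=e_s$ with $s\in E_\eta$, then $\{s\}$ is an $\eta$-class, so $c=\{s\}$. By induction on the length, starting from $(p,0)$, for every $w\in K_\eta$ the point $p\,w(a)$ is defined and is the first component of an element of $\Lambda$ whose second component restricts on $E_\eta$ to the count vector of $w$. So $p\in Q_\eta(a)$. $\square$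

*Proof of Theorem 5.* Let $k>|S|$ and $k\ge4$. For $a\in S^{\mathbb Z_k}$ let $\ker a$ be its equality partition, which is nontrivial as $k>|S|$, and put
$$f(a)=\mathrm{id}_{Q_{\ker a}(a)} .$$

**Step 1: all minors of $f$ are terms.** Let $a_i=a_j$ with $i\ne j$, and let $\theta_{ij}$ be the partition whose only nontrivial class is $\{i,j\}$. We get from $\theta_{ij}$ to $\ker a$ by successively merging two classes, so Lemmas 7 and 6 give $f(a)=\mathrm{id}_{Q_{\theta_{ij}}(a)}=\tau_{\theta_{ij}}(a)\in S$. So $f$ maps into $S$, and its minor at $\{i,j\}$ is the term $\tau_{\theta_{ij}}$.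

**Step 2: $f$ is not a term.** Suppose $f$ is induced by a word $w$ with first letter $x_s$, and evaluate at $a=\alpha_s$ from (1). As $n\ge2$, the values $\sigma,\iota,1$ are distinct, and as $k\ge4$, the classes of $\ker a$ are $\{s-1\}$, $\{s\}$ and the rest, of size $\ge2$. So $E_{\ker a}=\{s-1\}$. Read a word $v\in K_{\ker a}$ from the point $0$. The current point is always the number mod $n$ of letters $\{s-1\}$ read so far, so the letter $\{s\}$ is read only at points $\ne0$, which $\iota$ fixes. Hence $0\in Q_{\ker a}(a)$ and $0f(a)=0$. But $w(a)$ begins with $\iota$ and is undefined at $0$, a contradiction.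

Such $f$ exist for all large $k$, so $S$ is not f.r. by Lemma 3(a). $\square$

With $T_1$, $I_1$ treated above, this proves Theorem 2.

## Taking the majority of words that almost agree

For $T_n$ we cannot repeat the argument: Lemma 7 rests on $f_c$ being injective, which fails as soon as letters are evaluated at non-injective maps. We use another way to produce operations with term minors.

**Lemma 8.** Let $S$ be a finite semigroup and $k\ge3$. Let $Z$ be a finite set of variables, consisting of $x_s$ $(s\in\mathbb Z_k)$ and further variables called auxiliary, and let $W_i$ $(i\in\mathbb Z_k)$ be words over $Z$. Suppose that for every $a\in S^Z$ either all $W_i(a)$ coincide, or there is $t\in\mathbb Z_k$ such that the $W_i(a)$ with $i\ne t$ have a common value different from $W_t(a)$, and moreover $a(x_t)\ne a(z)$ for all $z\in Z\setminus\{x_t\}$, and $a$ takes distinct values at distinct auxiliary variables. Let $f(a)$ be the value taken by at least $k-1$ of the $W_i(a)$. Then $f:S^Z\to S$ is well defined, and all its minors are terms.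

*Proof.* As $k\ge3$, at most one value is taken $k-1$ times, so $f$ is well defined. If $a(x_j)=a(z)$ for some $z\ne x_j$, then an exceptional $t$, if there is one, is different from $j$, so $f(a)=W_j(a)$. If two auxiliary variables have the same value, then all $W_i(a)$ coincide and $f(a)=W_0(a)$. So every minor is given by one of the words. $\square$

The plan is now to find $k$ words, each of which fails exactly one of $k$ cyclically arranged tests, such that the majority passes all of them.

## Allowed pairs in $T_3$

Let $\Omega=\{1,2,3\}$. Let $(i\to j)$, $i\ne j$, map $i$ to $j$ and fix the other points. These are exactly the idempotents of rank $2$: the image consists of two fixed points, and the third point goes to one of them. The identity $1$ is the only idempotent of rank $3$.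

**Powers.** For $s\in T_n$ *the element $s^{n!}$ is idempotent*: after at most $n-1\le n!$ steps each point is on a cycle of $s$, whose length divides $n!$, so $s^{n!}$ fixes every point $ps^{n!}$. Here $N=3!$, and for a variable $z$ we write $\bar z=z^N$.

**Definition.** A pair $\big((i\to j),(i'\to j')\big)$ is *allowed* if $i\in\{i',j'\}$, and *forbidden* otherwise.

For instance $(1\to2)(2\to3)$ is constant with value $3$, and this pair is forbidden; $(2\to3)(1\to2)$ has rank $2$, and this pair is allowed. Pairs $(z,z)$ are allowed. In general,
$$z_1\cdots z_l\ \text{has rank }2\iff\text{all adjacent pairs }(z_r,z_{r+1})\text{ are allowed.}\tag{3}$$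
Indeed, if $z_1\cdots z_r$ has rank $2$ and $z_r=(i\to j)$, its image is $\Omega\setminus\{i\}$, and $z_{r+1}=(i'\to j')$ is injective there iff $i\in\{i',j'\}$.

**Which tests?** Let $k\ge4$, with variables $x_s$ $(s\in\mathbb Z_k)$ and auxiliary variables $t_1,t_2$. We want an operation $f$ whose values force any word inducing it to contain a factor $t_1Bt_2$, with $B$ a word in the $x$'s, such that every $x_s$ occurs in $B$ and no $x_s$ in $B$ is followed later by $x_{s+1}$. This is impossible: if $x_s$ is the first letter of $B$, then $x_{s+1}$ comes later. But if one letter $x_i$ is omitted, the remaining letters can be written in cyclically descending order. The words below contain this order, and a long factor $R$ in which all harmless pairs already occur. With $p,q$ ranging over $\mathbb Z_k$ and the factors of the products in any fixed order, put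
$$G_2=\prod_{p,q}\bar x_p\bar t_2\bar x_q\bar t_2,\qquad G_1=\prod_{p,q}\bar x_p\bar t_1\bar x_q\bar t_1\cdot\prod_{q\ne p,p+1}\bar x_p\bar x_q\bar t_1,\qquad R=\bar t_2G_2\bar t_1G_1,$$
$$B_i=\bar x_{i-1}\bar x_{i-2}\cdots\bar x_{i+1},\qquad W_i=(RB_i)^NR\qquad(i\in\mathbb Z_k).$$
So $B_i$ contains all $\bar x_s$ except $\bar x_i$, and $R$ begins with $\bar t_2$ and ends with $\bar t_1$.

**Proposition 9.** For every $a\in T_3^{k+2}$, either all $W_i(a)$ coincide, or there is $t$ with $W_i(a)=R(a)\ne W_t(a)$ for all $i\ne t$; in the latter case $a(x_t)\ne a(z)$ for every variable $z\ne x_t$, and $a(t_1)\ne a(t_2)$.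

*Proof.* Fix $a$ and write words for their values at $a$.

**Step 1: reduction to rank $2$.** If $R$ has rank $1$, then $W_i=(\cdots)R=R$ for all $i$. If $R$ has rank $3$, then all $\bar z$ are idempotents of rank $3$, so all are $1$ and $W_i=1=R$. Let $R$ have rank $2$. Since all variables occur in $R$, all $\bar z$ have rank $\ge2$. Let $Y$ be the set of variables $z$ with $\bar z\ne1$, and for a word $w$ in the $\bar z$ let $w|_Y$ be $w$ with the letters outside $Y$ deleted (each $\bar z$ counts as one letter). By (3) all adjacent pairs in $R|_Y$ are allowed. Let $X$ be the set of the $x$'s. If $Y\cap X=\emptyset$, all $W_i=R^{N+1}$ coincide. From now on $Y\cap X\ne\emptyset$.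

**Step 2: if all adjacent pairs in $(RB_iR)|_Y$ are allowed, then $W_i=R$.** This turns a local check into the equality we want. All adjacent pairs in powers of $RB_i$ (letters outside $Y$ deleted) occur in $(RB_iR)|_Y$, so all these powers have rank $2$. Hence $e=(RB_i)^N$ is an idempotent of rank $2$ with $\ker e\supseteq\ker R$; as both kernels have two classes, $\ker e=\ker R$. For every point $p$, the points $pe$ and $p$ have the same image under $e$, hence under $R$. So $W_i=eR=R$.

**Step 3: if $B_i|_Y\ne\emptyset$, then $W_i=R$.** By Step 2 it suffices to show that the adjacent pairs of $(RB_iR)|_Y$ that are not inside one of the two factors $R$ also occur in $R|_Y$. Let $x_f,x_l$ be the first and the last letter of $B_i|_Y$.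

*The pair (last letter of $R|_Y$, $x_f$).* If $t_1\in Y$, this is $(t_1,x_f)$, which occurs in $G_1$. If $t_1\notin Y$, the last letter of $R|_Y$ is some $x_b$, because all $x$'s occur in $G_1$; and $\bar x_b\bar t_1\bar x_f$ occurs in $G_1$.

*The pair ($x_l$, first letter of $R|_Y$).* If $t_2\in Y$, this is $(x_l,t_2)$, which occurs in $G_2$. If $t_2\notin Y$, the first letter is some $x_b$, and $\bar x_l\bar t_2\bar x_b$ occurs in $G_2$.

*An adjacent pair $(x_p,x_q)$ in $B_i|_Y$.* Here $q\ne p$, and $q\ne p+1$ because in $B_i$ the letter $x_{p+1}$ precedes $x_p$ if both occur. So $\bar x_p\bar x_q$ occurs in the second product of $G_1$.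

**Step 4: the exceptional index.** Suppose that $W_i\ne R$ for some $i$. By Step 3, $B_i|_Y=\emptyset$, so $Y\cap X=\{x_i\}$. Hence this $i=:t$ is unique, and $W_j=R$ for $j\ne t$. Moreover $\bar x_t\ne1=\bar x_j$, so $a(x_t)\ne a(x_j)$ for $j\ne t$. By Step 2, some adjacent pair of $(RR)|_Y$ is not allowed, and it can only be the pair
$$(\text{last letter of }R|_Y,\ \text{first letter of }R|_Y).\tag{4}$$
The last letter is $t_1$, or $x_t$ if $t_1\notin Y$; the first letter is $t_2$, or $x_t$ if $t_2\notin Y$. We exclude the remaining coincidences of values.

If $a(x_t)=a(t_1)$, then $t_1\in Y$, and the last letter $t_1$ has the value of $\bar x_t$. If the first letter is $t_2$, the values are those of the pair $(x_t,t_2)$, which occurs in $R|_Y$; otherwise the values are equal. Either way the pair (4) is allowed, a contradiction.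

If $a(x_t)=a(t_2)$, then $t_2\in Y$, and the first letter $t_2$ has the value of $\bar x_t$. If the last letter is $t_1$, the values are those of $(t_1,x_t)$, which occurs in $R|_Y$; otherwise the values are equal. Again (4) is allowed, a contradiction.

If $a(t_1)=a(t_2)$, then either both are in $Y$, and (4) is $(t_1,t_2)$ with equal values, or neither is, and (4) is $(x_t,x_t)$: a contradiction. $\square$

**Proposition 10.** $T_3$ is not finitely related.

*Proof.* Let $f(a)$ be the value taken by at least $k-1$ of the $W_i(a)$. By Proposition 9 and Lemma 8, all minors of $f$ are terms.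

**Step 1: three kinds of tests.** We compute $f$ at tuples that force the shape of a word. All entries are idempotent, so $\bar z=z$.

*$\phi_s$: $x_s=(1\to2)$, $x_{s+1}=(2\to3)$, $t_1=t_2=(2\to1)$, other $x$'s $=1$.* The only forbidden pair of these values is $(x_s,x_{s+1})$: among the first coordinates, only $1$ (from $x_s$) can fail to lie in $\{i',j'\}$, since all three sets $\{1,2\},\{2,3\},\{2,1\}$ contain $2$; and $1$ fails only for $\{2,3\}$. The pair does not occur in $R|_Y$: between consecutive $t$'s there are at most two $x$'s in $R$, and if there are two, $\bar x_p\bar x_q$, then $q\ne p+1$. So $R(\phi_s)$ has rank $2$. As $|Y\cap X|=2$, $B_i|_Y\ne\emptyset$ for all $i$, and $f(\phi_s)=R(\phi_s)$ by Step 3 of the proof of Proposition 9.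

*$\psi_s$: $t_1=(1\to2)$, $t_2=(2\to3)$, $x_s=(2\to1)$, other $x$'s $=1$.* By the same check, the only forbidden pair is $(t_1,t_2)$. In $R$ no $t_2$ follows a $t_1$. So $R(\psi_s)$ has rank $2$, and $f(\psi_s)=R(\psi_s)$, since $W_i(\psi_s)=R(\psi_s)$ for all $i\ne s$ by the same Step 3.

*$\psi_*$: $t_1=(1\to2)$, $t_2=(2\to3)$, all $x$'s $=1$.* Every $W_i$ evaluates to $R^{N+1}$, in which, after deletion of the $x$'s, $t_1$ is somewhere immediately followed by $t_2$. So $f(\psi_*)$ has rank $1$.

**Step 2: no word passes.** Suppose $f$ is induced by a word $w$. As $w(\psi_*)$ has rank $1$, and $(t_1,t_2)$ is the only forbidden pair, $w$ has a factor $t_1Bt_2$ with $B$ a possibly empty word in the $x$'s. As $w(\psi_s)$ has rank $2$, $x_s$ occurs in $B$, for every $s$. As $w(\phi_s)$ has rank $2$, no $x_s$ in $B$ is followed later in $B$ by $x_{s+1}$; otherwise, after deleting the other $x$'s, some $x_s$ would be immediately followed by $x_{s+1}$. But if $x_s$ is the first letter of $B$, then $x_{s+1}$ occurs later in $B$: a contradiction.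

As $k\ge4$ was arbitrary, $T_3$ is not f.r. by Lemma 3(a). $\square$

## Tokens, legal words and tests in $T_n$, $n\ge4$

Where does the argument for $T_3$ stop when $n\ge4$? Step 1 of the proof of Proposition 9 disposed of ranks $1$ and $n$, and rank $n-1=2$ was all that remained. For $n\ge4$ the word $R$ may have an intermediate rank, and then adjacent pairs do not decide what happens. In $T_4$ the products $(2\to1)(4\to3)$, $(4\to3)(1\to3)$ and $(4\to3)(2\to3)$ all have rank $2$, but $(2\to1)(4\to3)(1\to3)$ has rank $1$ (constant $3$), whereas $(2\to1)(4\to3)(2\to3)$ has rank $2$ (image $\{1,3\}$). So we need a factor $G$ which, for *every* tuple $a$, is as degenerate as a word passing the tests can be.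

Let $m=n-1\ge3$, $M=\{1,\dots,m\}$, $\Omega=M\cup\{\infty\}$, $T=T(\Omega)\cong T_n$, $N=n!$. Then $s^N$ is idempotent for all $s\in T$. Permutations of $M$ are extended by fixing $\infty$. Consider the following idempotents, which all fix $\infty$:

- $c:\ 2\mapsto1$, rest fixed;
- $e:\ 2\mapsto2$, and $M\setminus\{2\}\mapsto\infty$;
- $\gamma:\ 2\mapsto\infty$, rest fixed;
- $\delta:\ 1\mapsto2$, rest fixed.

Let $k\ge4$. The set $Z$ of variables consists of the auxiliary variables $y_\pi$ $(\pi\in\mathrm{Sym}(M))$, $u$, $v$, and of $x_s$ $(s\in\mathbb Z_k)$.

**Definition.** The *tests* are the tuples $\chi_s\in T^Z$ $(s\in\mathbb Z_k)$ with $y_\pi\mapsto\pi$, $u\mapsto\gamma$, $v\mapsto\delta$, $x_s\mapsto c$, $x_{s+1}\mapsto e$, other $x_t\mapsto1$; and the tuple $\chi_*$, which is the same on auxiliary variables and has all $x_t\mapsto1$. For a possibly empty word $w$ let $p_s(w)=2\,w(\chi_s)$, the *tokens* of $w$, and $p_*(w)=2\,w(\chi_*)$; for the empty word all of these are $2$. The word $w$ is *legal* if $p_s(w)\in M$ for all $s$. Let $\mathcal L$ be the set of (nonempty) words $w$ with $p_s(w)=2$ for all $s$.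

As all test values fix $\infty$, prefixes of legal words are legal. The set $\mathcal L$ is closed under concatenation. Think of $k$ tokens starting at position $2$ and moving as letters are read.

**Lemma 11.** Let $w$ be legal, possibly empty.
(a) $wx_t$ is legal iff $p_{t-1}(w)=2$; then $p_t$ changes to $p_t(w)c$ and all other tokens are unchanged.
(b) $wy_\pi$ and $wv$ are legal; $\pi$, respectively $\delta$, acts on all tokens.
(c) $wu$ is legal iff no token of $w$ is $2$; then the tokens are unchanged.
(d) For each $q\in M$ there is a word in the $y_\pi$ and $v$ that sends every token to $q$, whatever the tokens are. Hence $w$ can be extended to a word in $\mathcal L$ by appending auxiliary letters.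

*Proof.* In (a), $x_t$ has the value $e$ in $\chi_{t-1}$, the value $c$ in $\chi_t$, and the value $1$ in the other tests $\chi_s$. Parts (b) and (c) are the definitions of $\pi,\delta,\gamma$. For (d), the word $y_\pi vy_{\pi^{-1}}$ acts on tokens as the map $1\pi^{-1}\mapsto2\pi^{-1}$, rest fixed. So for any $a\ne b$ in $M$ we can realize $(a\mapsto b)$, rest fixed; compose these maps over all $a\ne q$, with $b=q$. $\square$

*Example.* Let $k=4$, and list the tokens as $(p_0,p_1,p_2,p_3)$. Reading $x_3x_2x_1$ gives $(2,2,2,2)\to(2,2,2,1)\to(2,2,1,1)\to(2,1,1,1)$, and each letter is legal. Now $x_0$ is not legal, since $p_3=1$, and $u$ is not legal, since $p_0=2$. In descending order we can move all tokens but one to $1$. If the last token could be moved to $1$ as well, $uv$ could follow and would give a word in $\mathcal L$. The test $\chi_*$ would detect this, as $2\gamma=\infty$. The next lemma says that it never happens.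

**Lemma 12.** If $w\in\mathcal L$, then $p_*(w)=2$.

*Proof.* We show by induction that for every legal $w$ there is $s$ with $p_s(w)=p_*(w)$. For the empty word this is clear, and it is preserved by auxiliary letters, which have the same value in all tests. Let $wx_t$ be legal and $p_s(w)=p_*(w)$; the letter $x_t$ does not change $p_*$. If $s\ne t$, $p_s$ does not change. If $s=t$ and $p_t(w)\ne2$, it does not change either, as $c$ fixes it. If $s=t$ and $p_t(w)=2$, then $p_*(wx_t)=2=p_{t-1}(w)=p_{t-1}(wx_t)$, by Lemma 11(a). $\square$

**Lemma 13.** If $\mathcal W$ is a nonempty set of words over $Z$ that is closed under concatenation, there is $g\in\mathcal W$ such that for all $a\in T^Z$ the map $g(a)$ is an idempotent of rank $\min\{\mathrm{rank}\,w(a):w\in\mathcal W\}$.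

*Proof.* For each of the finitely many $a$ pick $m_a\in\mathcal W$ that attains the minimum. Take the $N$th power of the product of all $m_a$. $\square$

**The words.** Let $\varepsilon$ be as in Lemma 13 for the set of all words in the $y_\pi$. In the tests $\varepsilon$ is an idempotent permutation, hence has the value $1$. Put
$$\hat y_\pi=\varepsilon y_\pi\varepsilon,\qquad\hat z=(\varepsilon z\varepsilon)^N\quad\text{for }z\in\{u,v\}\cup\{x_s:s\in\mathbb Z_k\}.$$
In all tests $\hat z$ has the same value as $z$, because the values of $u,v,x_s$ there are idempotent; so Lemma 11 holds for hatted letters in place of letters. A *hat word* is a (nonempty) product of hatted letters. Let $\hat{\mathcal L}$ be the set of hat words in $\mathcal L$; it contains $\hat y_1$ and is closed under concatenation. Let $G\in\hat{\mathcal L}$ be as in Lemma 13 for $\mathcal W=\hat{\mathcal L}$, and define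
$$B_i=\hat x_{i-1}\hat x_{i-2}\cdots\hat x_{i+1}\ (\text{all but }\hat x_i),\qquad S_i=G\,B_i\,\hat u\,\hat v\,G,\qquad W_i=S_i^N\qquad(i\in\mathbb Z_k).$$
As in the example, $B_i$ is legal: when $\hat x_t$ is read, $\hat x_{t-1}$ has not been read, so $p_{t-1}=2$. After $B_i$ we have $p_i=2$ and $p_t=1$ for all $t\ne i$. So only token $i$ makes $\hat u$ illegal.

**Proposition 14.** For every $a\in T^Z$, either all $W_i(a)$ coincide, or there is $t$ (*exceptional* for $a$) with $W_i(a)=G(a)\ne W_t(a)$ for all $i\ne t$; in the latter case $a(x_t)\ne a(z)$ for all $z\in Z\setminus\{x_t\}$, and the values of $a$ at the auxiliary variables are pairwise distinct.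

We first see what this gives.

**Proposition 15.** $T_n$, $n\ge4$, is not finitely related.

*Proof.* Let $f(a)$ be the value taken by at least $k-1$ of the $W_i(a)$. By Proposition 14 and Lemma 8, all minors of $f$ are terms.

At $\chi_s$, for $i\ne s$, the point $2$ travels through $S_i$ as $2\xrightarrow{G}2\xrightarrow{B_i}1\xrightarrow{\gamma}1\xrightarrow{\delta}2\xrightarrow{G}2$. So $2W_i(\chi_s)=2$ for all $i\ne s$, and $2f(\chi_s)=2$, since the majority value is attained by some $W_i$ with $i\ne s$. At $\chi_*$, for all $i$: $2G=2$ by Lemma 12, $B_i$ acts trivially, and $2\gamma=\infty$, which is fixed by everything. So $2f(\chi_*)=\infty$.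

If $f$ were induced by a word $w$, then $p_s(w)=2$ for all $s$, so $w\in\mathcal L$, and $2w(\chi_*)=2\ne\infty$ by Lemma 12, a contradiction. The arity $m!+2+k$ is unbounded, as $k\ge4$ is arbitrary. Apply Lemma 3(a). $\square$

With Propositions 4 and 10 this proves Theorem 1, once Proposition 14 is established.

## Minimal images and the proof of Proposition 14

Fix $a\in T^Z$, and write words for their values at $a$. The strategy is this. If the effect of $B_i\hat u\hat v$ on the image of $G$ can be imitated by a word in $\hat{\mathcal L}$, then minimality of $G$ forces $W_i=G$. If it cannot, we show that $a$ must resemble the tests so closely that its values are distinct as required.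

Let $I=\mathrm{Im}\,\varepsilon$. Hat words $w$ satisfy $\varepsilon w=w=w\varepsilon$, so they are determined by their restriction to $I$, and we treat them as maps $I\to I$. The maps $\hat u,\hat v,\hat x_s$ are idempotent. Let $A=\mathrm{Im}\,G\subseteq I$ and $r=|A|$; the idempotent $G$ is the identity on $A$.

**Step 1: consequences of the minimality of $G$.** They are used throughout.

(i) *If $w\in\hat{\mathcal L}$, then $GwG$ permutes $A$.* For $GwG\in\hat{\mathcal L}$ has rank $\ge r$, and its image is $AwG\subseteq A$. So $wG$ maps $A$ onto $A$, and $G$ is the identity on $A$.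

(ii) *Every legal hat word $w$ is injective on $A$.* Extend $w$ to a word in $\hat{\mathcal L}$ by Lemma 11(d) and use (i).

(iii) *If some $w\in\hat{\mathcal L}$ acts on $A$ like $B_i\hat u\hat v$, or if $S_i|_A$ is a permutation of $A$ at all, then $W_i=G$.* In the first case $S_i|_A=GwG|_A$ is a permutation of $A$ by (i). In either case the $N$th power of $S_i|_A$ is $1_A$. Since $S_i=GS_i$, we get $S_i^N=G\,(S_i|_A)^N=G$.

If $r=1$, then $G$ is constant, so $S_i=G$ and $W_i=G$ for all $i$. **From now on $r\ge2$.** Let
$$\mathcal B=\{A\}\cup\{Aw:w\text{ a legal hat word}\}.$$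
All members of $\mathcal B$ have size $r$ by (ii). If $w$ is a legal hat word or empty and $z$ is a hatted letter with $wz$ legal, then $z$ is injective on $Aw$ and $Awz\in\mathcal B$.

**Step 2: the group $H$.** We compare how words in the $\hat y_\pi$ act on $I$ and in the tests. For a word $w$ in the $y_\pi$, $\varepsilon w\varepsilon$ has rank $|I|$ by the minimality in the choice of $\varepsilon$, so the $\hat y_\pi$ permute $I$. Let $H\le\mathrm{Sym}(I)$ be the group they generate. Let $\mathcal D\le H\times\mathrm{Sym}(M)$ consist of all pairs $(w|_I,\varphi(w))$, where $w$ is a word in the $\hat y_\pi$ and $\varphi(w)$ is its value in the tests. It is a nonempty subset of a finite group closed under products, hence a group, and both projections are onto. The family $\mathcal B$ is closed under $H$ and under $\hat v$, by Lemma 11(b). Let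
$$K_0=\{\varphi:(1,\varphi)\in\mathcal D\}.$$
It is normal in $\mathrm{Sym}(M)$, since the second projection is onto.

**Step 3 (Case 1): $K_0\ne1$.** Here we can shift the tokens away from $2$ without moving $I$. The nontrivial normal subgroups of $\mathrm{Sym}(M)$ are $\mathrm{Alt}(M)$, $\mathrm{Sym}(M)$ and, for $m=4$, also the Klein group $\{1,(12)(34),(13)(24),(14)(23)\}$. So there is $\nu\in K_0$ with $1\nu\ne2\ne2\nu$: the 3-cycle $1\mapsto3\mapsto2\mapsto1$, or $(13)(24)$. Let $w_\nu,w_\nu'$ be words in the $\hat y$'s that act trivially on $I$ and have test values $\nu,\nu^{-1}$. Then $B_iw_\nu\hat uw_\nu'\hat v\in\hat{\mathcal L}$: after $B_iw_\nu$ the tokens are among $1\nu,2\nu$, none of which is $2$; so $\hat u$ is legal; $w_\nu'$ returns the tokens to $1,2$; and $\hat v$ sends all of them to $2$. This word acts on $I$ like $B_i\hat u\hat v$. So $W_i=G$ for all $i$ by (iii).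

**Step 4 (Case 2): $K_0=1$; the action of $H$.** Now $\mathcal D$ is the graph of an epimorphism $\Phi:H\to\mathrm{Sym}(M)$. So $m!\le|H|\le|I|!$, and as $|I|\le m+1$ we get $|I|\in\{m,m+1\}$. We need to know that $H$ acts richly.

*Claim. Either $H$ is 2-transitive on $I'=I$, or $I=I'\cup\{\omega\}$ with $\omega$ fixed by $H$, $|I'|=m$, and $H$ acts on $I'$ as $\mathrm{Sym}(I')$.* In both cases $|I'|\ge m\ge3$ and $H$ is 2-transitive on $I'$.

If $|I|=m$, then $H=\mathrm{Sym}(I)$. Let $d=|I|=m+1\ge4$, so $|H|\ge(d-1)!$. If $H$ has a fixed point, it acts faithfully on the other $m$ points, hence as the full symmetric group. Suppose it has none.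

- *$H$ is transitive.* Otherwise $I$ splits into two invariant sets of sizes $a,b\ge2$ with $a+b=d$, so $|H|\le a!\,b!\le2(d-2)!<(d-1)!$, a contradiction.
- *A point stabilizer $H_\alpha$ that is not transitive on the other points must fix one of them.* Otherwise its orbits on the other points have size $\ge2$, so $d-1\ge4$ and $|H_\alpha|\le a!\,b!\le2(d-3)!$ with $a+b=d-1$, $a,b\ge2$. Hence $|H|\le2d(d-3)!<(d-1)!$, since $2d<(d-1)(d-2)$ for $d\ge5$: a contradiction.
- *$H_\alpha$ fixes no other point.* Suppose $f=|\mathrm{Fix}(H_\alpha)|\ge2$. As all point stabilizers have the same order, $\beta\in\mathrm{Fix}(H_\alpha)$ iff $H_\alpha=H_\beta$. This is an $H$-invariant equivalence relation on $I$, whose classes are blocks of size $f$. If $f=d$, then $H_\alpha=1$ and $|H|=d<(d-1)!$. If $3\le f<d$, then $|H|\le d(d-3)!<(d-1)!$. If $f=2$, then $d$ is even and $|H|\le2^{d/2}(d/2)!$. This is less than $(d-1)!$ for even $d\ge6$: for $d=6$ it reads $48<120$, and passing from $d$ to $d+2$ multiplies the left side by $d+2$ and the right side by $d(d+1)$. For $d=4$ it gives $|H|\le8$; as $|H|$ is divisible by $|\mathrm{Sym}(M)|=6$, we get $|H|=6$,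 which is not divisible by $4$, contrary to transitivity. All cases are contradictory.

So $H_\alpha$ is transitive on $I\setminus\{\alpha\}$, and $H$ is 2-transitive on $I$. This proves the claim.

**Step 5 (Case 2.1): $\hat v$ fixes every point of every $B\in\mathcal B$.** Here tokens can be moved together without moving points. For $(h,\pi)\in\mathcal D$ let $w_1,w_2$ be words in the $\hat y$'s for $(h,\pi)$ and its inverse. The word $w_1\hat vw_2$ acts as the identity on every $B\in\mathcal B$ (as $Bw_1\in\mathcal B$), and on tokens as $(1\pi^{-1}\mapsto2\pi^{-1})$, rest fixed. Composing such words, we get for each $q\in M$ a word $D_q$ that acts as the identity on each $B\in\mathcal B$ and maps all tokens to $q$. Then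
$$D_2\hat x_{i-1}D_2\hat x_{i-2}\cdots D_2\hat x_{i+1}D_1\hat u\hat v\in\hat{\mathcal L}$$
acts on $A$ like $B_i\hat u\hat v$, because the image of $A$ under each prefix is in $\mathcal B$. So $W_i=G$ for all $i$ by (iii).

**Step 6 (Case 2.2): $b\hat v=b'\ne b$ for some $b\in B\in\mathcal B$; the shape of $\mathcal B$.** Since $\hat v$ is idempotent, it merges $b$ and $b'$. Since it is always legal, it is injective on every member of $\mathcal B$. So no member of $\mathcal B$ contains both $b$ and $b'$.

*$b,b'\in I'$.* Suppose one of them is $\omega$. If a member of $\mathcal B$ contained $\omega$, it would also contain a point of $I'$ (as $r\ge2$), and by transitivity of $H$ on $I'$ it could be moved onto a superset of $\{b,b'\}$. So no member of $\mathcal B$ contains $\omega$. As $b\in B$, this gives $b'=\omega$. But then $\omega\in B\hat v\in\mathcal B$, a contradiction.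

By 2-transitivity on $I'$, no member of $\mathcal B$ contains two points of $I'$. Since $r\ge2$, it follows that $I=I'\cup\{\omega\}$, $|I'|=m$, $H$ acts on $I'$ as $\mathrm{Sym}(I')$, $r=2$, and every member of $\mathcal B$ has the form $\{g,\omega\}$ with $g\in I'$.

*All hats fix $\omega$.* For the $\hat y_\pi$ this is clear. Each $z\in\{\hat u,\hat v,\hat x_t\}$ is legal after some legal hat word or the empty word (for $\hat u$: after $\hat y_\pi$ with $2\pi\ne2$). So there is $\{g,\omega\}\in\mathcal B$ with $\{g,\omega\}z\in\mathcal B$, and this image contains $\omega$. If $\omega z\ne\omega$, then $gz=\omega$, and $\omega z=gzz=gz=\omega$, a contradiction.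

Write $A=\{\zeta,\omega\}$ with $\zeta\in I'$, and $g(w)=\zeta w$ for possibly empty products $w$ of hatted letters. Then $g(w)\in I'$ whenever $w$ is legal. So besides the tokens there is now one more moving point, $g$, in $I'$.

**Step 7: which pairs (common token position, $g$) occur.** Let $U$ be the set of all $(q,g)\in M\times I'$ for which there is a legal hat word $w$ with $p_s(w)=q$ for all $s$ and $g(w)=g$. Then $(2,\zeta)\in U$, via $G$. The set $U$ is invariant under $\mathcal D$, acting by $(q,g)\mapsto(q\pi,gh)$ for $(h,\pi)\in\mathcal D$. For $(q,g)\in U$, Lemma 11 gives: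

(a) $g\hat v\in I'$ and $(q\delta,g\hat v)\in U$;
(b) if $q=2$: $g\hat x_t\in I'$ for all $t$;
(c) if $q\ne2$: $g\hat u\in I'$ and $(q,g\hat u)\in U$.

**Step 8 (Case 2.2.1): $U=M\times I'$.** By (a)–(c) all hats map $I'$ into $I'$. So $G$ maps $I'$ into $I'\cap A=\{\zeta\}$. Hence $S_i|_A$ is the identity, and $W_i=G$ for all $i$ by (iii).

**Step 9 (Case 2.2.2): $U\ne M\times I'$; identifying $I'$ with $M$.** Since $U$ is a nonempty proper $\mathcal D$-invariant subset, $\mathcal D$ is intransitive on $M\times I'$. Let $J=\{h\in H:2\Phi(h)=2\}$, of index $m$ in $H\cong\mathrm{Sym}(I')$. As $H$ is transitive on $M$ via $\Phi$, $J$ is intransitive on $I'$ (otherwise $\mathcal D$ would be transitive on $M\times I'$). So $J$ is contained in the setwise stabilizer of an $l$-subset of $I'$, $1\le l\le m-1$, of index $\binom ml\ge m$. Hence $J$ equals this stabilizer and $\binom ml=m$, so $l\in\{1,m-1\}$ (for $2\le l\le m-2$ we have $m\ge4$ and $\binom ml\ge\frac{m(m-1)}2>m$). So $J$ is the stabilizer of a point $b_2\in I'$. Thus $2\Phi(h)\mapsto b_2h$ is a well-defined $H$-equivariant bijection $M\to I'$. Identify $I'$ with $M$ by it. Now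 $\hat y_\pi$ acts on $I'=M$ as $\pi$, and $\mathcal D$ has exactly two orbits on $M\times M$, the diagonal and its complement. So $U$ is one of these.

**Step 10: $U=\{(q,g):q\ne g\}$.** Again we imitate $B_i\hat u\hat v$. By (a), $g\hat v\in M$ and $g\hat v\ne q\delta$ for all $q\ne g$. Taking $q=1$ if $g\ne1$, and $q=2$ if $g=1$, we get $g\hat v\ne2$ for all $g\in M$. By (c) with $q\notin\{2,g\}$, possible since $m\ge3$, $g\hat u\in M$ for all $g\in M$. Also $\zeta B_i=g(B_i)\in M$. So $h:=\zeta B_i\hat u\hat v\in M\setminus\{2\}$, hence $(2,h)\in U$. Thus there is $w\in\hat{\mathcal L}$ with $\zeta w=h$, and $w$ acts on $A=\{\zeta,\omega\}$ like $B_i\hat u\hat v$. So $W_i=G$ for all $i$ by (iii).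

**Step 11: $U$ is the diagonal; the point $g$ follows the tokens.** This is the only remaining case. Now $\zeta=2$. By (a), $\hat v=\delta$ on $M$. By (c), $q\hat u=q$ for $q\in M\setminus\{2\}$.

*Claim T. For every legal hat word $w$, $g(w)\in L(w):=\{p_s(w):s\in\mathbb Z_k\}$.* Suppose not, and choose a counterexample with $|L(w)|$ minimal. If $L(w)=\{q\}$, then $(q,g(w))\in U$ is off the diagonal, a contradiction. Otherwise choose $\pi$ mapping two elements of $L(w)$ to $1$ and $2$. Then $g(w)\pi\notin L(w)\pi\supseteq\{1,2\}$. For $w'=w\hat y_\pi\hat v$ we have $L(w')=L(w)\pi\delta=L(w)\pi\setminus\{1\}$ and $g(w')=g(w)\pi\delta=g(w)\pi\notin L(w')$, contradicting minimality.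

By Claim T for $w=\hat x_s$, $2\hat x_s\in\{1,2\}$. Let $\Theta=\{s:2\hat x_s=1\}$.

**Step 12: $\Theta=\emptyset$, or $\Theta=\{t\}$ for some $t$.** We find out which $x$'s move the point $2$. If $\Theta=\emptyset$, all $\hat x_s$ fix $2$ and $\omega$, so every $B_i$ acts as the identity on $A$, all $S_i$ coincide (as $S_i=GS_i$), and all $W_i$ coincide. So let $t\in\Theta$, and let $s\notin\{t,t+1\}$. Put $\tau=(1\,3)$. After $\hat x_t\hat y_\tau$ we have $p_t=3$, all other tokens $2$, and $g=3$. Since $s-1\ne t$, $\hat x_s$ is legal and leads to the state
$$p_t=3,\quad p_s=1,\quad\text{other tokens }2,\quad g=\lambda:=3\hat x_s\in\{1,2,3\},\tag{5}$$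
by Claim T.

*$s\notin\Theta$.* Suppose $2\hat x_s=1$. By idempotency $1\hat x_s=1$ and $2\notin\mathrm{Im}\,\hat x_s$, so $\lambda\in\{1,3\}$. From (5) read $\hat y_\tau\hat v$: now $p_s=3$, all other tokens are $2$, and $g=3$ if $\lambda=1$, $g=2$ if $\lambda=3$. Read $\hat x_s$, which is legal: $p_s=3$ remains, and $g$ becomes $1$ in both cases ($3\hat x_s=\lambda=1$, respectively $2\hat x_s=1$). The tokens are $2,3$, contradicting Claim T.

So $\Theta\subseteq\{t,t+1\}$. If $t+1\in\Theta$, the same with $t+1$ for $t$ gives $t\in\Theta\subseteq\{t+1,t+2\}$, which is impossible as $k\ge3$. Hence $\Theta=\{t\}$, and $2\hat x_s=2$ for all $s\ne t$.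

**Step 13: $1\hat x_s=1$ for $s\notin\{t,t+1\}$.** This controls the letters that follow $\hat x_t$ in $B_i$. The word $\hat x_t\hat x_s$ is legal, with tokens in $\{1,2\}$ and $g=1\hat x_s$; by Claim T, $1\hat x_s\in\{1,2\}$. Suppose $1\hat x_s=2$. Then $1\notin\mathrm{Im}\,\hat x_s$, so $\lambda\in\{2,3\}$ in (5). We reach the state
$$p_t=3,\quad\text{all other tokens }2,\quad g=2.\tag{6}$$
If $\lambda=2$, read $\hat v$ from (5). If $\lambda=3$, read from (5) first $\hat y_\tau$ (giving $p_t=1$, $p_s=3$, others $2$, $g=1$), then $\hat x_s$ (legal as $s-1\ne t$; $p_s=3$ remains; $g=1\hat x_s=2$), then $\hat y_\tau$ (giving $p_t=3$, $p_s=1$, $g=2$), then $\hat v$. From (6) read $\hat x_t$, which is legal: $p_t=3$ remains, and $g=2\hat x_t=1$, while the tokens are $2,3$. This contradicts Claim T.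

**Step 14: $W_i=G$ for $i\ne t$.** In $B_i$ the letters before $\hat x_t$ fix $2$, and $\hat x_t$ maps $2$ to $1$. The letters after $\hat x_t$ have indices $\notin\{t,t+1\}$ (if $t+1\ne i$, then $\hat x_{t+1}$ stands immediately before $\hat x_t$), so they fix $1$ by Step 13. Thus $g(B_i)=1$, $1\hat u=1$, $1\hat v=2$. So $B_i\hat u\hat v$ and $S_i$ are the identity on $A=\{2,\omega\}$, and $W_i=G$ by (iii). For $i=t$ we have $2B_t=2$. If $2\hat u\in\{1,2\}$, then $2\hat u\hat v=2$, and $W_t=G$ as well.

**Step 15: distinct values when $W_t\ne G$.** Suppose $W_t\ne G$. Then $2\hat u\notin\{1,2\}$ by Step 14. Variables with equal values have equal hats if both are among $u,v,x_s$, or both among the $y_\pi$. If $a(z)=a(y_\pi)$ with $z$ among $u,v,x_s$, then $\hat z|_I=(\hat y_\pi|_I)^N=1_I$. Hence: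

- $a(x_t)\ne a(x_j)$ for $j\ne t$, as $\Theta=\{t\}$;
- $a(x_t)\ne a(v)$, as $2\hat v=2\delta=2\ne1=2\hat x_t$;
- $a(x_t)\ne a(u)$, as $2\hat u\ne1$;
- $a(x_t),a(u),a(v)$ are different from all $a(y_\pi)$, as $\hat x_t,\hat u,\hat v\ne1_I$;
- $a(u)\ne a(v)$, as $2\hat u\ne2=2\hat v$;
- the $a(y_\pi)$ are pairwise distinct, as $\hat y_\pi$ acts on $I'=M$ as $\pi$.

So $t$ is exceptional in the required sense. This proves Proposition 14, and with it Theorem 1. $\square$

## Larger signatures, and semigroups between $PT_{n-1}$ and $T_n$

The proofs give more than Theorems 1 and 2. Theorem 5 was one instance. Let $PT_m$ be the monoid of all partial maps on $m$ points. View $PT_{n-1}$ as $\{\alpha\in T_n:\infty\alpha=\infty\}$ for a fixed point $\infty$.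

**Theorem 16.**
(a) For $n\ge2$, no clone $\mathcal C$ with $\mathrm{Clo}(I_n;\cdot)\subseteq\mathcal C\subseteq\mathrm{Clo}(I_n;\cdot,{}^{-1},0,1)$ is determined by finitely many relations.
(b) For $n\ge3$, no semigroup $S$ with $PT_{n-1}\le S\le T_n$ is finitely related, and the same holds after adding the constant $1$ to the signature. In particular, $PT_m$ is finitely related iff $m\le1$.

*Proof.* (a) Take the $f$ from the proof of Theorem 5 for $S=I_n$. Its minors lie in $\mathrm{Clo}(I_n;\cdot)\subseteq\mathcal C$. We show that $f$ is not a term operation in the larger signature; then Lemma 3(a), which is stated for clones, applies. A term in the larger signature is equivalent to a nonempty word in letters $x_s,x_s^{-1}$, or to the constant $0$ or $1$. If such a word begins with $x_s$ or $x_s^{-1}$, it is undefined at $0\in\Omega$ for the tuple $\alpha_s$ in (1), since $\iota^{-1}=\iota$, whereas $f(\alpha_s)$ is defined there. The same tuple shows that $f$ is not the constant empty map. At the tuple of empty maps $f$ has the empty map as value, so $f$ is not the constant $1$.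

(b) All tuples used to show that $f$ is not a term in Propositions 10 and 15, namely $\phi_s,\psi_s,\psi_*$ (with $\infty=3$) and $\chi_s,\chi_*$, have entries fixing $\infty$, hence in $PT_{n-1}\le S$. The restriction of $f$ to $S$ has values in $S$, because its values are values of words, and all its minors are terms. So it is not a term of $S$, by the same arguments. It is not the constant $1$ either, because $f(\psi_*)$ has rank $1$, respectively $2f(\chi_*)=\infty$. Apply Lemma 3(a) to $\mathrm{Clo}(S;\cdot)$ and to $\mathrm{Clo}(S;\cdot,1)$. With $S=PT_{n-1}$ this shows that $PT_m$ is not f.r. for $m\ge2$. Finally, $PT_1$ is the two-element semilattice, which is f.r. by the opening example, and $PT_0$ has one element. $\square$
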